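# An indecomposable Banach space whose upper semi-Fredholm perturbation class is larger than its strictly singular operators

## 1. Hereditarily indecomposable spaces and products of two of them

Which operators $K$ can be added to an upper semi-Fredholm operator without destroying that property? Strictly singular operators always can. This talk is about the converse: on which spaces can something else be added as well? We begin with two kinds of spaces where everything can be computed by hand. On the first kind nothing else can be added; on the second kind something can. The second kind is a direct sum of two infinite-dimensional spaces, and we then ask what happens if direct sums are forbidden.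

All spaces are Banach spaces, real until Section 9. "Subspace" means closed subspace, $J$ denotes inclusion maps, $[e_n]$ is the closed linear span of a sequence, $S_M$ is the unit sphere of $M$, $B_M$ its unit ball, and finite products carry the maximum norm. The bounded operators from $E$ to $W$ form $\mathcal L(E,W)$, and $\mathcal L(Z)=\mathcal L(Z,Z)$.

**Definition (semi-Fredholm operators).** $T\in\mathcal L(E,W)$ is *upper semi-Fredholm*, $T\in\Phi_+(E,W)$, if its range $R(T)$ is closed and its kernel $N(T)$ is finite-dimensional. It is *Fredholm*, $T\in\Phi$, if moreover $R(T)$ has finite codimension. The index is $\operatorname{ind}T=\dim N(T)-\operatorname{codim}R(T)$, possibly $-\infty$. For example, the map $e_n\mapsto e_{2n}$ on $\ell_2$ is an isometry into, hence in $\Phi_+$, with index $-\infty$.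

**Definition (strictly singular operators).** $K\in\mathcal L(E,W)$ is *strictly singular*, $K\in SS$, if there is no infinite-dimensional subspace $M\subseteq E$ on which $K$ is an isomorphism into. For example, the formal inclusion $\ell_2\to c_0$ is not compact, but it is strictly singular: every infinite-dimensional subspace of $c_0$ contains a copy of $c_0$, so no such subspace is reflexive.

**Definition (perturbation class).** $P\Phi_+(Z)=\{K\in\mathcal L(Z): T+K\in\Phi_+(Z)\text{ for every }T\in\Phi_+(Z)\}$.

This is a linear space: for sums add one operator after the other, and for $\lambda\ne0$ write $T+\lambda K=\lambda(\lambda^{-1}T+K)$. It is a known fact that $SS(Z)\subseteq P\Phi_+(Z)$ for every $Z$.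

**Definition (indecomposable spaces).** An infinite-dimensional $Z$ is *indecomposable* if it is not a topological direct sum $X\oplus Y$ of two infinite-dimensional subspaces; equivalently, every projection in $\mathcal L(Z)$ has finite-dimensional range or kernel. It is *hereditarily indecomposable* (HI) if all its infinite-dimensional subspaces are indecomposable. The spaces $\ell_2$ and $c_0$ are decomposable (split into odd and even coordinates). That HI spaces exist is a deep theorem: by Gowers–Maurey, *The unconditional basic sequence problem*, J. Amer. Math. Soc. 6 (1993), there is a separable reflexive HI space.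

**Standard facts.**

* **(S1)** $S\in\Phi_+(E,W)$ iff $S$ is bounded below on some finite-codimensional subspace. Hence restrictions of $\Phi_+$ operators to subspaces are $\Phi_+$, products of $\Phi_+$ operators are $\Phi_+$, and $ST\in\Phi_+$ implies $T\in\Phi_+$. A $\Phi_+$ operator on an infinite-dimensional space is not SS, in particular not compact. An operator is SS iff none of its restrictions to infinite-dimensional subspaces is $\Phi_+$.
* **(S2)** $SS$ is a closed operator ideal containing the compact operators. $\Phi_++SS\subseteq\Phi_+$, and $\Phi+SS\subseteq\Phi$ with the same index.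
* **(S3)** $\Phi_+$ is open and the index is locally constant on it, hence constant along norm-continuous paths in $\Phi_+$.
* **(S4)** If $T$ is Fredholm there are $U,U'$ with $UT=I-f$ and $TU'=I-f'$, where $f,f'$ have finite rank.
* **(S5)** If $S\in\Phi_+$ and $ST$ is compact, then $T$ is compact. Indeed, let $P_0$ be a finite-rank projection onto $N(S)$. Then $S$ is an isomorphism from $\ker P_0$ onto $R(S)$, and $S(I-P_0)T=ST$, so $(I-P_0)T$ is compact, and $P_0T$ has finite rank.
* **(S6)** If the unit spheres of two subspaces $M,M'$ have distance $d>0$, then $M+M'$ is a closed direct sum. Indeed, let $x\in S_M$, $y\in M'$. If $\big|\|y\|-1\big|\ge d/2$, then $\|x-y\|\ge d/2$. Otherwise $y\neq0$ (note $d\le2$) and $\|x-y\|\ge\|x-y/\|y\|\|-\big|1-\|y\|\big|\ge d/2$.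
* **(S7)** (Mazur's construction) Let $\dim E=\infty$. Given $e_1,\dots,e_n\in E$ there is a finite-codimensional $E_n\subseteq E$ such that, if normalized vectors are chosen successively with $e_{n+1}\in E_n$, the sequence $(e_n)$ is basic with constant at most $2$; then the biorthogonal functionals on $[e_n]$ satisfy $\|e_n^*\|\le4$.

In an HI space, (S6) shows that the unit spheres of any two infinite-dimensional subspaces have distance $0$.

**Lemma 1.1.** *Let $\dim E=\infty$, $S\in\mathcal L(E,W)$, $S\notin\Phi_+$, $\varepsilon>0$. There is an infinite-dimensional $E'=[e_n]\subseteq E$, with $(e_n)$ basic, such that $S|_{E'}=\sum e_n^*\otimes Se_n$ and $\sum\|e_n^*\|\,\|Se_n\|\le\varepsilon$.*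

We then say that $S$ is *$\varepsilon$-nuclear on $E'$*. In particular $S|_{E'}$ is compact with norm at most $\varepsilon$.

*Proof.* By (S1), $S$ is not bounded below on any finite-codimensional subspace. So in (S7) we may choose each normalized $e_{n+1}\in E_n$ with $\|Se_{n+1}\|\le\varepsilon2^{-n-1}/4$, and $e_1$ with $\|Se_1\|\le \varepsilon/8$. Then $\sum\|e_n^*\|\|Se_n\|\le\varepsilon$. The operator $\sum e_n^*\otimes Se_n$ is bounded and agrees with $S$ on each $e_n$, hence on $E'$. $\square$

The lemma applies to the restriction of an SS operator to any infinite-dimensional subspace, since such a restriction is not $\Phi_+$.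

**Lemma 1.2.** *If $H$ is HI, each $T\in\mathcal L(H,W)$ is either SS or $\Phi_+$.*

*Proof.* Suppose $T$ is neither. Then $\|Tx\|\ge c\|x\|$ on an infinite-dimensional $M$, with $c>0$, and by Lemma 1.1 there is an infinite-dimensional $M'$ with $\|T|_{M'}\|\le c/2$. For $x\in S_M$, $x'\in S_{M'}$,
$$c\le\|Tx\|\le\|T\|\,\|x-x'\|+\tfrac c2 .$$
So the unit spheres have positive distance, which is impossible in an HI space. $\square$

**Lemma 1.3.** *If $H$ is HI, each $T\in\mathcal L(H)$ is SS or Fredholm of index $0$.*

*Proof.* Let $T\notin SS$, so $T\in\Phi_+$. Put $T_s=sI+(1-s)T$, $0\le s\le1$. If all $T_s$ are $\Phi_+$, then $\operatorname{ind}T=\operatorname{ind}I=0$ by (S3), so $T$ is Fredholm of index $0$. Otherwise some $T_s$ with $0<s<1$ is SS by Lemma 1.2, so $T=-\frac s{1-s}I+\frac1{1-s}T_s$ is a Fredholm operator of index $0$ plus an SS operator. $\square$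

**Proposition 1.4.** *If $Z$ is HI, then $P\Phi_+(Z)=SS(Z)$.*

*Proof.* If $K\notin SS$, then $K\in\Phi_+$ by Lemma 1.2, so $-K\in\Phi_+$. But $-K+K=0\notin\Phi_+(Z)$, so $K\notin P\Phi_+(Z)$. $\square$

**Proposition 1.5.** *Let $F$ be HI, let $Y\subseteq F$ be an infinite-dimensional subspace of infinite codimension, and let $K(x,y)=(y,0)$ on $F\times Y$. Then $K\in P\Phi_+(F\times Y)$ and $K\notin SS$.*

*Proof.* $K$ is isometric on $\{0\}\times Y$, so it is not SS. Write $T\in\mathcal L(F\times Y)$ as $\begin{pmatrix}a&b\\c&d\end{pmatrix}$. The entry $c:F\to Y$, viewed in $\mathcal L(F)$, has range of infinite codimension, so it is not Fredholm, and it is SS by Lemma 1.3. We claim that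
$$T\in\Phi_+\iff a\text{ and }d\text{ are Fredholm}.$$
Adding $K$ changes only $b$, so the claim proves the proposition.

If $a,d$ are Fredholm, then modulo SS the operator $T$ is
$$\begin{pmatrix}a&b\\0&d\end{pmatrix}=\begin{pmatrix}I&0\\0&d\end{pmatrix}\begin{pmatrix}I&b\\0&I\end{pmatrix}\begin{pmatrix}a&0\\0&I\end{pmatrix},\tag{1.1}$$
a product of Fredholm operators. Conversely, if $a$ is not Fredholm, then $a$ and $c$ are SS, so $T$ is SS on $F\times\{0\}$ and $T\notin\Phi_+$. If $a$ is Fredholm and $d$ is not, then $d\in SS$. Take $aC=I-f$ with $f$ of finite rank and put $sy=(-Cby,y)$. Then $s$ is bounded below and $Tsy=(fby,\,-cCby+dy)$, so $Ts\in SS$ and $T\notin\Phi_+$. $\square$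

The matrices are triangular modulo SS because $F$ cannot be embedded in $Y$, while $Y$ embeds in $F$; the corner entry is invisible to the Fredholm test, and it is not strictly singular. But $F\times Y$ is decomposable. Now the question is:

*Does there exist an indecomposable $Z$ with $P\Phi_+(Z)\ne SS(Z)$?*

It comes from "A survey on the perturbation classes problem for semi-Fredholm and Fredholm operators", http://operator.pmf.ni.ac.rs/www/pmf/publikacije/faac/2015/2015-7-2/faac-7-2-5.pdf, and the facts recorded with it are the two phenomena just seen: every known space with $P\Phi_+(Z)\ne SS(Z)$ is a product $X\times Y$ of infinite-dimensional spaces, and equality holds if $Z$ is HI. The answer is yes.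

**Theorem A.** *For every $m\ge2$ there are an indecomposable Banach space $Z$ and $K\in P\Phi_+(Z)$ with $K^m=0$ and $K^{m-1}\notin SS(Z)$. In particular ($m=2$), $P\Phi_+(Z)\ne SS(Z)$ for some indecomposable $Z$.*

**Theorem B.** *For this $Z$, $\dim P\Phi_+(Z)/SS(Z)\ge m(m-1)/2$.*

A third theorem, stated precisely in Section 9, says that for a suitable choice of one ingredient $\mathcal L(Z)=\mathbb RI\oplus P\Phi_+(Z)$, and that the complexification of $Z$ is an indecomposable complex space with the same properties.

## 2. Triangular matrices over a decreasing chain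

We first extend Proposition 1.5 to $m$ factors. Fix $m\ge2$, a separable reflexive HI space $F$, and a chain
$$F=Y_1\supset Y_2\supset\dots\supset Y_{m+1}$$
of infinite-dimensional subspaces, each of infinite codimension in the preceding one. (If $(e_n)$ is a basic sequence in $Y_i$, take $Y_{i+1}=[e_{2n}]$.) All $Y_i$ are separable, reflexive and HI. Let $R=Y_1\times\dots\times Y_m$, which is reflexive, and write $D\in\mathcal L(R)$ as a matrix $(D_{il})$ with $D_{il}:Y_l\to Y_i$. If all entries of $D$ are SS, so is $D$.

**Lemma 2.1.** *Let $D\in\mathcal L(R)$.*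

*(i) $D_{il}\in SS$ for $i>l$.*

*(ii) $D\in\Phi_+(R)$ iff all $D_{ii}$ are Fredholm; then $D\in\Phi(R)$.*

*(iii) If all $D_{ii}\in SS$, then $D^m\in SS$.*

*Proof.* (i) Viewed in $\mathcal L(Y_l)$, $D_{il}$ has range in $Y_i\subseteq Y_{l+1}$, which has infinite codimension in $Y_l$. So it is not Fredholm, hence SS by Lemma 1.3.

(iii) By (i), $D=U+S$ with $U$ strictly upper triangular and $S\in SS$. Since $U^m=0$ and SS is an ideal, $D^m\in SS$.

(ii) By induction on the size, (1.1) shows that an upper triangular matrix with Fredholm diagonal is Fredholm ($a$ is the leading block, $d$ the last diagonal entry). So if all $D_{ii}$ are Fredholm, then $D$, being upper triangular modulo SS, is Fredholm.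

Conversely, suppose some $D_{ii}$ is not Fredholm and let $i$ be minimal with this property; then $D_{ii}\in SS$. We exhibit a copy of $Y_i$ in $R$ on which $D$ is SS. If $i=1$, put $sy=(y,0,\dots,0)$; then $Ds$ has components $D_{k1}$, all SS. If $i>1$, the leading block $D'=(D_{kl})_{k,l<i}$ is Fredholm by the part already proved. Let $D'C=I-f$ with $f$ of finite rank, let $b=(D_{ki})_{k<i}:Y_i\to Y_1\times\dots\times Y_{i-1}$, and put
$$s:Y_i\to R,\qquad sy=(-Cby,\,y,\,0,\dots,0).$$
The first $i-1$ components of $Ds$ form $-D'Cb+b=fb$, of finite rank. For $k\ge i$ the $k$-th component is $-\sum_{l<i}D_{kl}(Cb)_l+D_{ki}$. Here $D_{kl}\in SS$ since $k>l$, and $D_{ki}\in SS$ by (i) if $k>i$ and by assumption if $k=i$. So $Ds\in SS$ in all cases. As $s$ is bounded below, $D\in\Phi_+$ would give $Ds\in\Phi_+$ on the infinite-dimensional space $Y_i$, which is impossible. $\square$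

Let
$$K_R(x_1,\dots,x_m)=(x_2,\dots,x_m,0)\qquad(\text{recall }Y_{i+1}\subseteq Y_i).$$
Adding $K_R$ does not change the diagonal, so $K_R\in P\Phi_+(R)$. Also $K_R^m=0$, and $K_R^{m-1}(0,\dots,0,y)=(y,0,\dots,0)$, so $K_R^{m-1}\notin SS$. Thus $R$ has everything Theorem A asks for, except that it is decomposable.

## 3. Gluing the product to a hereditarily indecomposable space

We look for a space $Z$ that has $R$ as a quotient, so that $K_R$ can act, and that is held together by an HI space. The natural device is a pullback. Let $X$ be HI, let $r:X\to Q$ be a surjection with kernel $N$, let $w\in\mathcal L(R,Q)$, and put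
$$Z=\{(\rho,t)\in R\times X:\ w\rho=rt\}.$$
The first coordinate maps $Z$ onto $R$ with kernel $\{0\}\times N$.

The first thing to try is an arbitrary $w$. It breaks down whenever $w$ lifts through $r$, that is, $w=rg_0$ with $g_0\in\mathcal L(R,X)$. Then $(\rho,t)\mapsto(\rho,t-g_0\rho)$ is an isomorphism of $Z$ onto $R\times N$, with inverse $(\rho,n)\mapsto(\rho,n+g_0\rho)$, so $Z$ is decomposable. The case $w=0$ is the plain product. So $w$ must not lift. On the other hand:

* $K_R$ has to act on $Z$. If $wK_R=0$, then $(\rho,t)\mapsto(K_R\rho,0)$ is an operator on $Z$.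
* The Fredholm test has to be carried from $R$ to $Z$. For this we must lift small infinite-dimensional subspaces of $R$ into $Z$. This is possible if $w$ is SS, because by Lemma 1.1 $w$ is then nuclear on small subspaces, and nuclear operators lift term by term through a surjection.

So $w$ should lift locally and not globally. We must make the second condition precise. In Section 7 a hypothetical nontrivial projection on $Z$ will produce $\Lambda\in\mathcal L(R)$ such that $\Lambda^2-\Lambda$ has finite rank and $w\Lambda$ lifts through $r$. It is tempting to demand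
$$w\Lambda\text{ lifts through }r\ \Longrightarrow\ \Lambda\in SS .$$
This is incompatible with the first requirement: $wK_R=0$ lifts and $K_R\notin SS$. What can be demanded is
$$w\Lambda\text{ lifts through }r\ \Longrightarrow\ \Lambda_{ii}\in SS\text{ for all }i,\tag{3.1}$$
and this is enough: Lemma 2.1(iii) gives $\Lambda^m\in SS$, and $\Lambda^m-\Lambda$ has finite rank, so $\Lambda\in SS$. The nilpotent part, which we need in order to have $K$, is removed because $\Lambda$ is idempotent modulo finite rank.

How can (3.1) be forced? Our $X$ will come from an existence theorem, and we know nothing about operators from $Y_i$ to $X$. We therefore let $r$ factor through an explicit space, $X\to C(L)^m\to c_0^m$, with $L$ a countable compact space. An operator $G:Y\to C(L)$ is the same as a weak$^*$ continuous map $\xi\mapsto G^*\delta_\xi$ from $L$ into $Y^*$, and such maps can be controlled by the topology of $L$.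

## 4. Countable compacta with paired points

**The spaces $L_\beta$.** For each countable ordinal $\beta$ we define a compact space $L_\beta$ with a root $o_\beta$ and a set $P_\beta$ of *pairs* $p=(p^+,p^-)$ of points of $L_\beta$. Put $L_0=\{o_0\}$, $P_0=\emptyset$. For $\beta\ge1$ put $\beta_k=\gamma$ for all $k\in\mathbb N$ if $\beta=\gamma+1$, and choose $\beta_k<\beta$, $\beta_k\uparrow\beta$, if $\beta$ is a limit. Let the $k$-th *block* be $B_k=L_{\beta_k}\times\{+,-\}$, and let
$$L_\beta=\{o_\beta\}\cup\bigsqcup_kB_k$$
be the one-point compactification of $\bigsqcup_kB_k$. Let $P_\beta$ consist of the root pairs $(o_k^+,o_k^-)$, where $o_k^\pm$ are the roots of the two copies of $L_{\beta_k}$ in $B_k$, together with all pairs internal to these copies.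

By induction, $L_\beta$ is countable, compact and metrizable, the root lies in no pair, and every other point lies in exactly one pair: a root $o_k^\pm$ lies in its root pair and in no internal pair, and any other point of a copy lies in exactly one internal pair. For $\beta\ge1$, $P_\beta$ is countably infinite.

For example, $L_1$ is a sequence of pairs of isolated points converging to $o_1$. In $L_2$, the root pairs $(o^+_k,o^-_k)$ converge to $o_2$, and each $o_k^\pm$ is itself the limit of a sequence of pairs.

**Lemma 4.1.** *Let $\beta\ge1$ and $jf=(f(p^+)-f(p^-))_{p\in P_\beta}$ for $f\in C(L_\beta)$.*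

*(i) $j$ maps $C(L_\beta)$ into $c_0(P_\beta)$.*

*(ii) $j$ is onto $c_0(P_\beta)$.*

*(iii) $j^*(\ell_1(P_\beta))$ is complemented in $C(L_\beta)^*=\ell_1(L_\beta)$.*

*Proof.* (i) Induction on $\beta$; for $\beta=0$ there are no pairs and nothing to show. Given $\eta>0$, $|f-f(o_\beta)|<\eta/2$ on all but finitely many blocks, so $|(jf)_p|<\eta$ for all pairs in those blocks. Each of the remaining finitely many blocks contains one root pair and the internal pairs of two copies of $L_{\beta_k}$. By induction, $|(jf)_p|\ge\eta$ for only finitely many of them.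

(ii) For a pair $p$, the point $p^+$ is the root of a clopen copy $S_p$ of some $L_\gamma$, with $p^-\notin S_p$. Let $S_p^{(n)}$ be $S_p$ with its first $n$ blocks removed ($S^{(n)}_p=S_p$ if $\gamma=0$). These clopen sets form a neighborhood base at $p^+$.

We claim that every pair $p'\ne p$ is contained in $S_p^{(n)}$ or disjoint from it. If $p'$ meets $S^{(n)}_p$ in a point $\xi$, then $\xi\ne p^+$, because $p^+$ lies only in the pair $p$. So $\xi$ is a non-root point of $S_p$. The unique pair containing it is internal to $S_p$ and lies in one block of $S_p$, the block of $\xi$, which was not removed. So $p'\subseteq S_p^{(n)}$.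

Hence $j(1_{S_p^{(n)}})=e_p$. Given finitely many pairs $p$ and scalars $c_p$, the points $p^+$ are distinct, so we can choose pairwise disjoint $S_p^{(n_p)}$, and $f=\sum c_p1_{S_p^{(n_p)}}$ satisfies $\|f\|=\max|c_p|$, $jf=\sum c_pe_p$. So the closure of $j(B_{C(L_\beta)})$ contains $B_{c_0(P_\beta)}$. By the standard argument in the open mapping theorem, $j$ is onto.

(iii) We have $C(L_\beta)^*=\ell_1(L_\beta)$ since $L_\beta$ is countable, and $j^*e_p^*=\delta_{p^+}-\delta_{p^-}$. Consider
$$\mu\mapsto\sum_p\tfrac12\big(\mu(p^+)-\mu(p^-)\big)(\delta_{p^+}-\delta_{p^-}).$$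
It has norm at most $1$ since the pairs are disjoint, it takes values in $j^*(\ell_1(P_\beta))$, and it fixes each $\delta_{p^+}-\delta_{p^-}$. So it is a projection onto $j^*(\ell_1(P_\beta))$. $\square$

**Finite $\beta$ is not enough.** Suppose $(u_n)$ is a normalized weakly null sequence in $Y^*$ and $u:Y\to c_0(P_\beta)$, $uy=(u_n(y))_n$, for an enumeration of $P_\beta$. We shall want that such operators do not lift through $j$. For finite $\beta=n\geq 1$ they all do. Indeed, each point of $L_n$ lies in at most $n$ of the sets $S_p$: by induction, a point of a copy of $L_{n-1}$ in a block lies in at most one $S_p$ with $p$ a root pair and in at most $n-1$ sets $S_p$ with $p$ internal to that copy. So $\sigma c=\sum_pc_p1_{S_p}$, defined first for finitely supported $c$, satisfies $\|\sigma c\|\le n\|c\|$ and extends to $\sigma:c_0(P_n)\to C(L_n)$ with $j\sigma=I$. Then $u=j(\sigma u)$. The bound $n$ grows with the depth of $L_n$; what saves us is that at infinite depth the required norm becomes infinite. A derivation on $Y^*$ measures this.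

**The derivation.** Let $H$ be separable and reflexive, so that $H^*$ is separable. For a weakly compact $B\subseteq H^*$ and $\varepsilon>0$ let
$$s_\varepsilon(B)=\{b\in B:\ \operatorname{diam}(O\cap B)>\varepsilon\text{ for each weakly open }O\ni b\}.$$
If $b\in B\setminus s_\varepsilon(B)$ is witnessed by $O$, then so are all points of $O\cap B$; hence $s_\varepsilon(B)$ is weakly closed. Put $s_\varepsilon^0(B)=B$, $s_\varepsilon^{\beta+1}(B)=s_\varepsilon(s_\varepsilon^\beta(B))$, and take intersections at limits.

*Example.* For $H=\ell_2$, if $b\in s_\varepsilon(\rho B_{\ell_2})$, every weak neighborhood of $b$ contains two points of $\rho B_{\ell_2}$ at distance greater than $\varepsilon$, one of which is at distance greater than $\varepsilon/2$ from $b$. So there is a net $x_\nu\to b$ weakly in $\rho B_{\ell_2}$ with $\|x_\nu-b\|>\varepsilon/2$. From $\|x_\nu\|^2=\|b\|^2+\|x_\nu-b\|^2+2\langle b,x_\nu-b\rangle$ we get $\|b\|^2\le\rho^2-\varepsilon^2/4$. Iterating (the derivation is monotone in $B$), $s^n_\varepsilon(\rho B_{\ell_2})=\emptyset$ as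 soon as $n\varepsilon^2/4>\rho^2$. So $s^\omega_\varepsilon(\rho B_{\ell_2})=\emptyset$ for all $\rho,\varepsilon>0$.

**Lemma 4.2.** *For $H$ separable reflexive, $B\subseteq H^*$ weakly compact and $\varepsilon>0$ there is $\beta<\omega_1$ with $s_\varepsilon^{\beta}(B)=\emptyset$, and then the same holds for all larger ordinals.*

*Proof.* On $B$ the weak topology is the weak$^*$ topology, and it is metrizable since $H$ is separable. Suppose $B'=s_\varepsilon^\beta(B)\ne\emptyset$. Cover $B'$ by countably many norm-closed balls of radius $\varepsilon/2$; they are weakly closed. By the Baire theorem one of them contains a nonempty set $O\cap B'$ with $O$ weakly open. This set has diameter at most $\varepsilon$, so its points are not in $s_\varepsilon(B')$. Hence $s_\varepsilon^{\beta+1}(B)\subsetneq s_\varepsilon^\beta(B)$ whenever $s^\beta_\varepsilon(B)\ne\emptyset$.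

Let $(U_k)$ be a countable base of the weak topology of $B$. For each $\beta$ with $s_\varepsilon^\beta(B)\ne\emptyset$ choose $k(\beta)$ such that $U_{k(\beta)}$ meets $s_\varepsilon^\beta(B)$ and misses $s_\varepsilon^{\beta+1}(B)$. If $\beta<\beta'$, then $U_{k(\beta)}$ misses $s_\varepsilon^{\beta'}(B)\subseteq s_\varepsilon^{\beta+1}(B)$, so $k(\beta)\ne k(\beta')$. So there are only countably many such $\beta$. $\square$

**Choice of $\alpha$.** By Lemma 4.2 we can fix a countable $\alpha\ge1$ such that
$$s_{1/i}^\alpha(nB_{Y_l^*})=\emptyset\qquad\text{for all }i,n\in\mathbb N,\ l\le m,\tag{4.1}$$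
a supremum of countably many countable ordinals. Put $L=L_\alpha$, $P_\alpha=\{p_n:n\in\mathbb N\}$ and $c_0=c_0(P_\alpha)$.

**Lemma 4.3.** *Let $\varrho:L_\beta\to B$ be weakly continuous with $\|\varrho(p^+)-\varrho(p^-)\|>\varepsilon$ for all but finitely many $p\in P_\beta$. Then $\varrho(o_\beta)\in s_\varepsilon^\beta(B)$.*

*Proof.* Induction on $\beta$; $\beta=0$ is clear. Let $\beta\ge1$. For all but finitely many $k$, all pairs in $B_k$ satisfy the inequality, so the inductive hypothesis on both copies gives $\varrho(o_k^\pm)\in s_\varepsilon^{\beta_k}(B)$. Moreover $\|\varrho(o_k^+)-\varrho(o_k^-)\|>\varepsilon$ for these $k$, and $\varrho(o_k^\pm)\to\varrho(o_\beta)$ weakly.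

If $\beta=\gamma+1$, then $\varrho(o_\beta)\in s_\varepsilon^\gamma(B)$, because this set is weakly closed, and each weak neighborhood of $\varrho(o_\beta)$ contains two points $\varrho(o_k^+),\varrho(o_k^-)$ of $s_\varepsilon^\gamma(B)$ at distance greater than $\varepsilon$. So $\varrho(o_\beta)\in s_\varepsilon^{\gamma+1}(B)$.

If $\beta$ is a limit and $\gamma<\beta$, then $\varrho(o_k^\pm)\in s_\varepsilon^{\beta_k}(B)\subseteq s_\varepsilon^\gamma(B)$ for large $k$, so $\varrho(o_\beta)\in s_\varepsilon^\gamma(B)$. Now intersect over $\gamma<\beta$. $\square$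

**Lemma 4.4 (non-lifting).** *If $G\in\mathcal L(Y_l,C(L))$, $l\le m$, and $h_n\in Y_l^*$ are the coordinates of $jG$, then $\liminf\|h_n\|=0$.*

*Proof.* Put $\varrho(\xi)=G^*\delta_\xi$. It maps $L$ into $nB_{Y_l^*}$ for any integer $n\ge\|G\|$. For each $y$ the function $\xi\mapsto\varrho(\xi)(y)=(Gy)(\xi)$ is continuous, so $\varrho$ is weak$^*$ continuous, hence weakly continuous since $Y_l$ is reflexive. Moreover $h_k=\varrho(p_k^+)-\varrho(p_k^-)$. If $\liminf\|h_k\|>0$, there is $i$ with $\|h_k\|>1/i$ for all but finitely many $k$, and Lemma 4.3 gives $\varrho(o_\alpha)\in s^\alpha_{1/i}(nB_{Y_l^*})$, contrary to (4.1). $\square$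

## 5. The pullback $Z$ and its nilpotent operator $K$

**The map $w$.** For $i\le m$ the annihilator of $Y_{i+1}$ in $Y_i^*$ is isomorphic to $(Y_i/Y_{i+1})^*$; it is infinite-dimensional and reflexive, so it contains a normalized basic sequence $(u_n^{(i)})_n$. This sequence is weakly null: it is relatively weakly compact, and any weak cluster point lies in $[u_n^{(i)}]_n$ and is annihilated by all biorthogonal functionals, hence is $0$. So
$$u^{(i)}:Y_i\to c_0,\quad u^{(i)}x=(u_n^{(i)}(x))_n,\qquad u^{(i)}|_{Y_{i+1}}=0,$$
is well defined and bounded. Let $w:R\to c_0^m$, $w(x_1,\dots,x_m)=(u^{(i)}x_i)_i$.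

**The map $r$.** Let $A=C(L)^m$. It is separable, and $A^*=\ell_1(L)^m$ is separable, so $A$ contains no copy of $\ell_1$ (otherwise $A^*$ would have the nonseparable quotient $\ell_\infty$). We use the following theorem of Argyros–Tolias, *Methods in the theory of hereditarily indecomposable Banach spaces*, Mem. Amer. Math. Soc. 806 (2004): every separable Banach space $A$ containing no copy of $\ell_1$ is a quotient of a separable HI space $X$; moreover, if $\theta:X\to A$ is the quotient map, then $\theta^*(A^*)$ is complemented in $X^*$. Fix such $X$ and $\theta$ and put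
$$r=(j\oplus\dots\oplus j)\theta:X\to c_0^m,\qquad N=\ker r,\qquad Z=\{(\rho,t)\in R\times X:\ w\rho=rt\}.$$
By Lemma 4.1, $r$ is onto. Let $p(\rho,t)=\rho$ and $\pi(\rho,t)=t$ on $Z$. Since $r$ is onto, $p:Z\to R$ is onto; its kernel $\{0\}\times N$ is identified with $N$, so that $\pi|_N$ is the inclusion $N\to X$. By definition
$$r\pi z=w\,pz\qquad(z\in Z).\tag{5.1}$$

**Lemma 5.1 (extension).** *For each reflexive $W$ there is a linear map $S\mapsto\widehat S$ from $\mathcal L(N,W)$ to $\mathcal L(X,W)$ with $\widehat S|_N=S$.*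

*Proof.* As $r$ is onto, $N^\perp=r^*((c_0^m)^*)=\theta^*\big((j\oplus\dots\oplus j)^*(\ell_1^m)\big)$, where $\ell_1=c_0^*$. By Lemma 4.1(iii), $(j\oplus\dots\oplus j)^*(\ell_1^m)$ is complemented in $A^*$, and $\theta^*$ is an isomorphism of $A^*$ onto a complemented subspace of $X^*$. So $N^\perp$ is complemented in $X^*$. The restriction map $X^*\to N^*$ is onto with kernel $N^\perp$, hence has a bounded linear right inverse $E:N^*\to X^*$. Put
$$\widehat S=S^{**}E^*|_X:X\to W^{**}=W .$$
For $n\in N$, $\varphi\in N^*$ we have $\langle E^*n,\varphi\rangle=(E\varphi)(n)=\varphi(n)$, so $E^*n=n$ and $\widehat Sn=Sn$. $\square$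

**Lemma 5.2.** *$N$ is infinite-dimensional, HI and not reflexive.*

*Proof.* If $\dim N<\infty$, then $X\cong c_0^m\oplus N$ is decomposable, since $c_0^m$ is. So $\dim N=\infty$, and $N$ is HI as a subspace of $X$. If $N$ were reflexive, $\widehat{\mathrm{id}_N}$ would be a projection of $X$ onto $N$, with kernel isomorphic to $X/N\cong c_0^m$, and $X$ would be decomposable. $\square$

**Lemma 5.3.** *If $W$ is reflexive and $S:N\to W$ is SS, then $\widehat S$ is SS.*

*Proof.* $\widehat S|_N=S$ is SS and $\dim N=\infty$, so $\widehat S\notin\Phi_+$. Apply Lemma 1.2 to $X$. $\square$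

**Lemma 5.4 (lifting).** *Let $C$ be such that each $\rho\in R$ equals $pz$ with $\|z\|\le C\|\rho\|$. If $S\in\mathcal L(E,R)$ is $\varepsilon$-nuclear on $E'$, then $S|_{E'}=pk$ with $k:E'\to Z$ compact and $\|k\|\le C\varepsilon$. Consequently:*

*(a) If $M\subseteq Z$ is infinite-dimensional and $p|_M\notin\Phi_+$, there are an infinite-dimensional $M'\subseteq M$ and a compact $k:M'\to Z$, $\|k\|<\frac12$, with $(J-k)(M')\subseteq N$; in particular $J-k$ is bounded below.*

*(b) Every infinite-dimensional $R'\subseteq R$ contains an infinite-dimensional $R''$ with a bounded $\ell:R''\to Z$ such that $p\ell=J$.*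

*Proof.* Write $S|_{E'}=\sum e_n^*\otimes Se_n$, choose $k_n\in Z$ with $pk_n=Se_n$, $\|k_n\|\le C\|Se_n\|$, and put $k=\sum e_n^*\otimes k_n$.

(a) By Lemma 1.1, $p$ is $\frac1{4C}$-nuclear on some infinite-dimensional $M'\subseteq M$. So $p|_{M'}=pk$ with $k$ compact and $\|k\|\le\frac14$. Then $p(J-k)=0$, so $J-k$ maps $M'$ into $N$.

(b) First, $w$ is SS: otherwise $c_0^m\cong c_0$ would contain an infinite-dimensional reflexive subspace, whereas each infinite-dimensional subspace of $c_0$ contains a copy of $c_0$. By Lemma 1.1, $w|_{R''}=\sum e_n^*\otimes we_n$ with $\sum\|e_n^*\|\|we_n\|<\infty$ for some infinite-dimensional $R''\subseteq R'$. Since $r$ is onto, there is a constant $C'$ and there are $t_n\in X$ with $rt_n=we_n$, $\|t_n\|\le C'\|we_n\|$. Put $g=\sum e_n^*\otimes t_n:R''\to X$. Then $rg=w|_{R''}$, so $\ell\rho=(\rho,g\rho)$ lies in $Z$, and $p\ell=J$. $\square$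

**Lemma 5.5.** *For $T\in\mathcal L(Z)$ the operator $pT|_N:N\to R$ is SS, and*
$$pT=V_T+D_Tp,\qquad V_T=\widehat{pT|_N}\,\pi\in SS(Z,R),\tag{5.2}$$
*for a unique $D_T\in\mathcal L(R)$.*

*Proof.* If $pT|_N$ were not SS, it would be $\Phi_+$ by Lemma 1.2. Then $N$, modulo a finite-dimensional subspace, would be isomorphic to a subspace of the reflexive space $R$, so $N$ would be reflexive, contrary to Lemma 5.2. $V_T$ is SS by Lemma 5.3, and it agrees with $pT$ on $N$. So $pT-V_T$ vanishes on $N=\ker p$, and since $p$ is onto it factors uniquely as $D_Tp$. $\square$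

**The operator $K$.** Put $K(\rho,t)=(K_R\rho,0)$. We check that this acts on $Z$: the components of $wK_R(x_1,\dots,x_m)$ are $u^{(i)}x_{i+1}$ for $i<m$ and $u^{(m)}0$, and $u^{(i)}x_{i+1}=0$ because $x_{i+1}\in Y_{i+1}$. So $wK_R=0=r0$. Clearly
$$K^m=0,\qquad pK=K_Rp,\qquad K|_N=0 .\tag{5.3}$$
The set $\{((0,\dots,0,y),0):y\in Y_{m+1}\}$ is an infinite-dimensional subspace of $Z$, because $u^{(m)}|_{Y_{m+1}}=0$. On it $K^{m-1}((0,\dots,0,y),0)=((y,0,\dots,0),0)$, an isometry. Hence
$$K^{m-1}\notin SS(Z).\tag{5.4}$$

## 6. A Fredholm test on $Z$, and $K\in P\Phi_+(Z)$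

An operator on $Z$ should be $\Phi_+$ exactly when its two parts, on $N$ and on the quotient $R$, are. One direction needs a way to compare two subspaces of the HI space $N$.

**Lemma 6.1.** *If $H$ is HI and $A_0,B_0\subseteq H$ are infinite-dimensional, there are an infinite-dimensional $A'\subseteq A_0$ and a compact $\kappa:A'\to H$ with $(J+\kappa)(A')\subseteq B_0$.*

*Proof.* Unit spheres of infinite-dimensional subspaces of $H$ have distance $0$. Given $a_1,\dots,a_n$, let $A_n\subseteq A_0$ be the finite-codimensional subspace from (S7), and choose $a_{n+1}\in S_{A_n}$, $b_{n+1}\in S_{B_0}$ with $\|a_{n+1}-b_{n+1}\|\le2^{-n-1}$. Then $(a_n)$ is basic with $\|a_n^*\|\le4$. Put $A'=[a_n]$ and $\kappa=\sum a_n^*\otimes(b_n-a_n)$, an absolutely convergent series of rank-one operators, hence compact. Since $(J+\kappa)a_n=b_n$ and $B_0$ is closed, $(J+\kappa)(A')\subseteq B_0$. $\square$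

**Proposition 6.2.** *Let $T\in\mathcal L(Z)$ and $pT=V+Dp$ with $V$ SS, $D\in\mathcal L(R)$. Then $T\in\Phi_+(Z)$ iff $T|_N\in\Phi_+(N,Z)$ and $D\in\Phi_+(R)$.*

*Proof.* **Step 1: sufficiency.** We show that if both parts are $\Phi_+$, then $T$ is, by pushing a bad subspace of $Z$ into $N$. Suppose $T\notin\Phi_+$. By Lemma 1.1 there is an infinite-dimensional $M\subseteq Z$ with $T|_M$ compact. Shrinking $M$ by Lemma 1.1 again, $V|_M$ is compact. So $Dp|_M=pT|_M-V|_M$ is compact, and since $D\in\Phi_+$, $p|_M$ is compact by (S5), hence not $\Phi_+$. By Lemma 5.4(a) there are an infinite-dimensional $M'\subseteq M$ and a compact $k$ with $(J-k)(M')\subseteq N$ and $J-k$ bounded below. Now $T|_N\circ(J-k)$ is $\Phi_+$ on $M'$ as a product of $\Phi_+$ operators, but it equals $T|_{M'}-Tk$, which is compact. This is a contradiction.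

**Step 2: necessity, reduction to two maps into $N$.** Let $T\in\Phi_+$. Then $T|_N\in\Phi_+$. Suppose $D\notin\Phi_+$. The aim of this step is to find an infinite-dimensional $M\subseteq Z$ on which $p$ is an isomorphism and an infinite-dimensional $N'\subseteq N$ such that $T$, on each of them, is a compact perturbation of an isomorphism into $N$.

By Lemma 1.1, $D|_{R'}$ is compact for some infinite-dimensional $R'$. Take $R''\subseteq R'$ and $\ell$ from Lemma 5.4(b), and put $M=\ell(R'')$. Since $p\ell=J$, $\ell$ is bounded below, so $M$ is closed and $p|_M$ is an isomorphism onto $R''$. Shrinking $M$, $V|_M$ is compact, so $pT|_M=V|_M+Dp|_M$ is compact, hence not $\Phi_+$. Shrinking again by Lemma 1.1 and lifting by Lemma 5.4, $pT|_M=pk$ with $k:M\to Z$ compact. Then $B=T|_M-k$ maps $M$ into $N$, and it is $\Phi_+$ as a compact perturbation of $T|_M$. Passing to a finite-codimensional subspace of $M$, $B$ is bounded below.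

Likewise $pT|_N$ is SS by Lemma 5.5, so Lemmas 1.1 and 5.4 give an infinite-dimensional $N'\subseteq N$ and a compact $k':N'\to Z$ such that $A=T|_{N'}-k'$ maps $N'$ into $N$. It is $\Phi_+$, and after shrinking $N'$ it is bounded below.

**Step 3: necessity, cancelling the two maps.** We now combine $M$ and $N'$ into an infinite-dimensional subspace on which $T$ is compact. By Lemma 6.1 in the HI space $N$, applied to the subspaces $B(M)$ and $A(N')$, there are an infinite-dimensional $M_1\subseteq M$ and a compact $\kappa:B(M_1)\to N$ with $(J+\kappa)B(M_1)\subseteq A(N')$. Put $W=A^{-1}(J+\kappa)B:M_1\to N'$, so that $AWx=Bx+\kappa Bx$. For $x\in M_1$,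
$$T(x-Wx)=(Bx+kx)-(AWx+k'Wx)=kx-\kappa Bx-k'Wx,$$
which is a compact operator of $x$. Moreover $p(x-Wx)=px$, because $Wx\in N$, and $p$ is bounded below on $M_1$; so $x\mapsto x-Wx$ is bounded below. Since $T\in\Phi_+$, the operator $x\mapsto T(x-Wx)$ is $\Phi_+$ on the infinite-dimensional space $M_1$, and it is compact. This is a contradiction. $\square$

**Corollary 6.3.** *If $S\in\mathcal L(Z)$, $S|_N=0$ and $pS=Up$ with $U\in\mathcal L(R)$ strictly upper triangular, then $S\in P\Phi_+(Z)$. In particular $K\in P\Phi_+(Z)$.*

*Proof.* Let $T\in\Phi_+(Z)$ and $pT=V+Dp$ as in (5.2). By Proposition 6.2, $T|_N\in\Phi_+$ and $D\in\Phi_+(R)$. Now $(T+S)|_N=T|_N$ and $p(T+S)=V+(D+U)p$. As $D+U$ has the same diagonal as $D$, $D+U\in\Phi_+(R)$ by Lemma 2.1(ii). So $T+S\in\Phi_+(Z)$ by Proposition 6.2. For $K$ use (5.3); $K_R$ is strictly upper triangular. $\square$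

## 7. Every projection on $Z$ is trivial up to finite dimension

**Proposition 7.1.** *$Z$ is indecomposable.*

*Proof.* Let $P^2=P\in\mathcal L(Z)$ and $Q=I-P$.

**Step 1: one of $P|_N,Q|_N$ is SS.** This locates $N$ on one side of the projection. Otherwise both are $\Phi_+$ by Lemma 1.2. As $pP|_N$ is SS by Lemma 5.5, Lemmas 1.1 and 5.4 give an infinite-dimensional $N'\subseteq N$ and a compact $k:N'\to Z$ with $pk=pP|_{N'}$. So $P|_{N'}=A+k$ with $A:N'\to N$, and $Q|_{N'}=J-A-k$. From $PQ=0$ we get $P(J-A)=Pk$, which is compact on $N'$. As $(J-A)(N')\subseteq N$ and $P|_N\in\Phi_+$, $J-A$ is compact by (S5). So $Q|_{N'}=(J-A)-k$ is compact, contradicting $Q|_N\in\Phi_+$.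

By symmetry let $Q|_N$ be SS. Put $Z_2=Q(Z)$ and suppose, for a contradiction, that $\dim Z_2=\infty$.

**Step 2: $p|_{Z_2}\in\Phi_+(Z_2,R)$, hence $Z_2$ is reflexive.** Reflexivity is needed to extend operators by Lemma 5.1. If $p|_{Z_2}\notin\Phi_+$, Lemma 5.4(a) gives an infinite-dimensional $M'\subseteq Z_2$ and a compact $k$ with $(J-k)(M')\subseteq N$. For $x\in M'$, $Q(x-kx)=x-Qkx$. So $Q|_N\circ(J-k)=J-Qk$ is $\Phi_+$ on $M'$, but it is also SS, a contradiction. So $p|_{Z_2}\in\Phi_+$, and $Z_2$, modulo a finite-dimensional subspace, is isomorphic to a subspace of $R$. So $Z_2$ is reflexive.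

**Step 3: transfer of the projection to $R$.** We construct the operator $\Lambda$ announced in Section 3. By Lemmas 5.1 and 5.3, $Q|_N:N\to Z_2$ extends to an SS operator $X\to Z_2$. Composing with $\pi$, we get an SS operator $\widetilde Q:Z\to Z_2$ with $\widetilde Q|_N=Q|_N$. So $Q-\widetilde Q$ vanishes on $N$, and $Q-\widetilde Q=Gp$ with $G\in\mathcal L(R,Z_2)$. On $Z_2$ this reads $I=\widetilde Q|_{Z_2}+Gp|_{Z_2}$, so $Gp|_{Z_2}$ is Fredholm, and there is $B\in\mathcal L(Z_2)$ with
$$BGp|_{Z_2}=I-f,\qquad f\text{ of finite rank}.\tag{7.1}$$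
Put $\Lambda=p|_{Z_2}BG\in\mathcal L(R)$. Then
$$\Lambda^2=p\,(BGp|_{Z_2})\,BG=p(I-f)BG=\Lambda-pfBG,$$
so $\Lambda^2-\Lambda$ has finite rank, and by induction $\Lambda^m-\Lambda$ has finite rank.

**Step 4: all $\Lambda_{ii}$ are SS.** Here the non-lifting lemma enters. Let $g=\pi BG:R\to X$. By (5.1),
$$w\Lambda=wp\,BG=r\pi BG=rg=(j\oplus\dots\oplus j)\theta g .$$
The $i$-th component, restricted to the factor $Y_i$, gives $u^{(i)}\Lambda_{ii}=jG_i$ with $G_i\in\mathcal L(Y_i,C(L))$. The coordinates of this operator are $\Lambda_{ii}^*u_n^{(i)}$, so $\liminf_n\|\Lambda_{ii}^*u_n^{(i)}\|=0$ by Lemma 4.4.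

If $\Lambda_{ii}$ were Fredholm, so would be $\Lambda_{ii}^*$. Then $C'\Lambda_{ii}^*=I-f_0$ with $C'\in\mathcal L(Y_i^*)$ and $f_0$ of finite rank, and
$$1=\|u_n^{(i)}\|\le\|C'\|\,\|\Lambda_{ii}^*u_n^{(i)}\|+\|f_0u_n^{(i)}\| .$$
Since $(u_n^{(i)})$ is weakly null, $f_0u_n^{(i)}\to0$ in norm. So $\liminf_n\|\Lambda_{ii}^*u_n^{(i)}\|\ge1/\|C'\|>0$, a contradiction. Hence $\Lambda_{ii}$ is not Fredholm, and $\Lambda_{ii}\in SS$ by Lemma 1.3.

**Step 5: the contradiction.** We use idempotency to pass from the diagonal to all of $\Lambda$. By Lemma 2.1(iii), $\Lambda^m\in SS$, so $\Lambda\in SS$ by Step 3, and $\Lambda p|_{Z_2}\in SS$. But by (7.1)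
$$\Lambda p|_{Z_2}=p|_{Z_2}(I-f)=p|_{Z_2}-pf\in\Phi_+(Z_2,R)$$
by Step 2, and $\dim Z_2=\infty$. This is a contradiction.

Hence $\dim Q(Z)<\infty$. So every projection on $Z$ has finite-dimensional range or kernel. As $\dim Z=\infty$, $Z$ is indecomposable. $\square$

## 8. Proofs of Theorems A and B

*Proof of Theorem A.* $Z$ is indecomposable by Proposition 7.1, $K\in P\Phi_+(Z)$ by Corollary 6.3, $K^m=0$ by (5.3), and $K^{m-1}\notin SS(Z)$ by (5.4). For $m=2$ this says $K\in P\Phi_+(Z)\setminus SS(Z)$. $\square$

*Proof of Theorem B.* The idea is to use all places above the diagonal. For $i<l$ let $K_{il}(\rho,t)=(x_le_i,0)$, where $\rho=(x_1,\dots,x_m)$ and $x_le_i$ denotes $x_l$ placed in coordinate $i$. This acts in $Z$, since $x_l\in Y_l\subseteq Y_{i+1}\subseteq\ker u^{(i)}$. Any combination $S=\sum c_{il}K_{il}$ satisfies $S|_N=0$ and $pS=Up$ with $U$ strictly upper triangular, so $S\in P\Phi_+(Z)$ by Corollary 6.3. Suppose $c_{il}\ne0$ for some $i<l$, and fix this $l$. The set of all $((0,\dots,y,\dots,0),0)$ with $y\in Y_{l+1}$ in coordinate $l$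 is an infinite-dimensional subspace of $Z$, because $u^{(l)}y=0$. On it $S$ multiplies norms by $\max_{i<l}|c_{il}|>0$. So $S\notin SS(Z)$. Thus the $m(m-1)/2$ operators $K_{il}$ are linearly independent modulo $SS(Z)$. $\square$

## 9. All operators on $Z$ for a special choice of $F$, and the complexification

**Definition (inessential operators).** $S\in\mathcal L(Z)$ is *inessential* if $I-US$ is Fredholm for every $U\in\mathcal L(Z)$. For example, SS operators are inessential by (S2).

The complexification $Z_{\mathbb C}$ consists of the vectors $z_1+iz_2$; as a real space it is $Z\times Z$. Let $\tau(z_1+iz_2)=z_1-iz_2$. Each $T\in\mathcal L(Z)$ induces $T_{\mathbb C}$ on $Z_{\mathbb C}$, which as a real operator is $T\oplus T$; so $T$ and $T_{\mathbb C}$ are $\Phi_+$, or Fredholm, simultaneously, with the same index. The operators of the form $T_{\mathbb C}$ are exactly those complex-linear ones which commute with $\tau$, and each operator in $\mathcal L(Z_{\mathbb C})$ is $A_{\mathbb C}+iB_{\mathbb C}$ with $A,B\in\mathcal L(Z)$.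

**Theorem C.** *Suppose in addition that $\mathcal L(F)=\mathbb RI+SS(F)$. (Such separable reflexive HI spaces $F$ exist, e.g. the space $\mathfrak X_{\rm ISP}$ of Argyros–Motakis, A reflexive hereditarily indecomposable space with the hereditary invariant subspace property, Proc. London Math. Soc. 2014.) Then:*

*1. $\mathcal L(Z)=\mathbb RI\oplus P\Phi_+(Z)$, $P\Phi_+(Z)=\{T:(D_T)_{ii}\in SS\ \forall i\}$ is the ideal of inessential operators, and $\Phi_+(Z)=\Phi(Z)=\{\lambda I+S:\lambda\ne0,\ S\in P\Phi_+(Z)\}$.*

*2. $Z_{\mathbb C}$ is an indecomposable complex space with $\mathcal L(Z_{\mathbb C})=\mathbb CI\oplus P\Phi_+(Z_{\mathbb C})$, and $K_{\mathbb C}\in P\Phi_+(Z_{\mathbb C})$, $K_{\mathbb C}^{m-1}\notin SS(Z_{\mathbb C})$. In particular $P\Phi_+(Z_{\mathbb C})\ne SS(Z_{\mathbb C})$.*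

*Proof.* **Step 1: $T\mapsto D_T+SS(R)$ is a unital homomorphism.** This lets us compute polynomials in $T$ on the diagonal of $D_T$. The map is linear because $S\mapsto\widehat S$ is, and $D_I=I$ since $pI|_N=0$. Compare
$$p(TS)=V_{TS}+D_{TS}\,p\qquad\text{and}\qquad p(TS)=V_TS+D_TpS=V_TS+D_TV_S+D_TD_S\,p .$$
So $\Delta=D_{TS}-D_TD_S$ satisfies $\Delta p\in SS$. If $\Delta$ were an isomorphism on an infinite-dimensional $R'$, take $R''\subseteq R'$ and $\ell$ from Lemma 5.4(b). Then $p$ maps $\ell(R'')$ isomorphically onto $R''$, so $\Delta p$ would be an isomorphism on $\ell(R'')$, a contradiction. So $\Delta\in SS(R)$.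

By Lemma 2.1(i), matrices are upper triangular modulo SS, so $(D_TD_S)_{ii}=(D_T)_{ii}(D_S)_{ii}$ modulo SS, and $T\mapsto(D_T)_{ii}+SS(Y_i)$ is a unital homomorphism too. Hence
$$\mathcal J=\{T\in\mathcal L(Z):(D_T)_{ii}\in SS\ \forall i\}$$
is a two-sided ideal, and $I\notin\mathcal J$.

**Step 2: the essential spectrum of $T_{\mathbb C}$ is finite.** Let $T\in\mathcal L(Z)$, $D=D_T$, and for $\mu=a+ib$ let $q_\mu(t)=(t-a)^2+b^2$, a real polynomial with roots $\mu,\bar\mu$. Then $(q_\mu(T))_{\mathbb C}=(T_{\mathbb C}-\mu)(T_{\mathbb C}-\bar\mu)$, the factors commute, and $\tau(T_{\mathbb C}-\mu)\tau=T_{\mathbb C}-\bar\mu$. So if $T_{\mathbb C}-\mu\in\Phi_+$, then so are $T_{\mathbb C}-\bar\mu$ and the product; conversely, if the product is $\Phi_+$, so are both factors by (S1). That is, $T_{\mathbb C}-\mu\in\Phi_+$ iff $q_\mu(T)\in\Phi_+(Z)$. By Step 1, $D_{q_\mu(T)}$ has diagonal entries $q_\mu(D_{ii})$ modulo SS. So by Proposition 6.2, Lemma 2.1(ii), Lemma 1.2 (on $N$) and Lemma 1.3 (on $Y_i$), $T_{\mathbb C}-\mu\notin\Phi_+$ exactly for $\mu$ in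
$$\Sigma=\Sigma_N\cup\bigcup_i\Sigma_i,\qquad \Sigma_N=\{\mu:q_\mu(T)|_N\in SS\},\quad\Sigma_i=\{\mu:q_\mu(D_{ii})\in SS\}.$$
If $\nu\notin\{\mu,\bar\mu\}$, then $q_\mu,q_\nu$ are coprime, so $a_0q_\mu+b_0q_\nu=1$ for some real polynomials $a_0,b_0$. Hence $\mu,\nu$ cannot both lie in $\Sigma_N$ (otherwise $J=a_0(T)q_\mu(T)|_N+b_0(T)q_\nu(T)|_N$ would be SS on $N$), nor both in one $\Sigma_i$ (otherwise $I_{Y_i}$ would be SS). So $\Sigma$ is finite.

On the connected set $\mathbb C\setminus\Sigma$, $T_{\mathbb C}-\mu$ is $\Phi_+$ with constant index, which is $0$ since $T_{\mathbb C}-\mu$ is invertible for large $|\mu|$. So it is Fredholm of index $0$ there. Thus $\Sigma$ is the essential spectrum of $T_{\mathbb C}$. It is nonempty, because $\dim Z_{\mathbb C}=\infty$. By the analytic Fredholm theorem, $\sigma(T_{\mathbb C})\setminus\Sigma$ is discrete in $\mathbb C\setminus\Sigma$; in particular $\sigma(T_{\mathbb C})$ is countable.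

**Step 3: $\Sigma=\{\mu,\bar\mu\}$ for some $\mu$.** This is where indecomposability is used. Suppose $\mu,\nu\in\Sigma$ and $\nu\notin\{\mu,\bar\mu\}$. As $\sigma(T_{\mathbb C})$ is countable, there are small circles of equal radius about $\mu,\bar\mu$ (one circle if $\mu$ is real), avoiding $\sigma(T_{\mathbb C})$ and surrounding no other points of $\Sigma$. The corresponding Riesz projection commutes with $\tau$, because conjugation maps the contour to itself with reversed orientation. So it has the form $P_{\mathbb C}$ with $P^2=P\in\mathcal L(Z)$. If its range were finite-dimensional, $T_{\mathbb C}-\mu$ would be Fredholm, since it is invertible on the kernel. If its kernel were finite-dimensional, $T_{\mathbb C}-\nu$ would be Fredholm, since it is invertible on the range. Both contradict $\mu,\nu\in\Sigma$. So $P$ has infinite-dimensional range and kernel, contrary to Proposition 7.1.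

**Step 4: each $T$ is a real scalar plus an element of $\mathcal J$.** Now the hypothesis on $F$ enters. Since $Y_1=F$, $D_{11}=\lambda I+{}$SS with $\lambda\in\mathbb R$. So $q_\lambda(D_{11})=(D_{11}-\lambda)^2\in SS$, hence $\lambda\in\Sigma_1\subseteq\Sigma$, and as $\lambda$ is real, Step 3 gives $\Sigma=\{\lambda\}$.

Each $\Sigma_i$ is nonempty: $(D_{ii})_{\mathbb C}-\mu$ is Fredholm iff $q_\mu(D_{ii})$ is (the two commuting factors of $(q_\mu(D_{ii}))_{\mathbb C}$ are conjugate), that is, by Lemma 1.3, iff $\mu\notin\Sigma_i$. So $\Sigma_i$ is the essential spectrum of $(D_{ii})_{\mathbb C}$ on an infinite-dimensional space. Hence $\Sigma_i=\{\lambda\}$ and $(D_{ii}-\lambda)^2\in SS$ for all $i$. Then $D_{ii}-\lambda$ is not Fredholm, hence $D_{ii}-\lambda\in SS$ by Lemma 1.3. Thus $T-\lambda I\in\mathcal J$.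

If $T\in\mathcal J$, then $D_{11}\in SS$, so $\lambda=0$ and $\Sigma=\{0\}$; by Step 2, $T_{\mathbb C}-\mu$ is Fredholm of index $0$ for all $\mu\ne0$.

**Step 5: proof of 1.** We identify $\mathcal J$ with $P\Phi_+(Z)$. By Step 4 and $I\notin\mathcal J$, $\mathcal L(Z)=\mathbb RI\oplus\mathcal J$, and $\lambda I+S$ is Fredholm of index $0$ for $\lambda\ne0$, $S\in\mathcal J$. As $\mathcal J$ is an ideal, $I-US$ is Fredholm for all $S\in\mathcal J$, $U\in\mathcal L(Z)$, so $\mathcal J$ consists of inessential operators.

No $S\in\mathcal J$ is $\Phi_+$. Indeed, if it were, then $\operatorname{ind}S=\operatorname{ind}(S-sI)=0$ for small $s\ne0$ by (S3). So $S$ would be Fredholm and $US=I-f$ with $f$ of finite rank. Then $I-US=f$ would be Fredholm, which is impossible as $\dim Z=\infty$. Hence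
$$\Phi_+(Z)=\Phi(Z)=\{\lambda I+S:\lambda\ne0,\ S\in\mathcal J\}.$$
Therefore $\mathcal J\subseteq P\Phi_+(Z)$. If $\lambda\ne0$, then $\lambda I+S\notin P\Phi_+(Z)$, since $-(\lambda I+S)\in\Phi_+$ and the sum is $0$. So $P\Phi_+(Z)=\mathcal J$. Finally, $\lambda I+S$ with $\lambda\ne0$ is Fredholm, so $U(\lambda I+S)=I-f$ for some $U$ and some $f$ of finite rank, and $I-U(\lambda I+S)=f$ is not Fredholm. So $\lambda I+S$ is not inessential, and $\mathcal J$ is the ideal of all inessential operators.

**Step 6: Fredholm operators on $Z_{\mathbb C}$.** We carry Step 5 to complex scalars. Let $\mathcal J_{\mathbb C}=\{A_{\mathbb C}+iB_{\mathbb C}:A,B\in\mathcal J\}$, an ideal of $\mathcal L(Z_{\mathbb C})$; we write $A+iB$ for its elements. From $\mathcal L(Z)=\mathbb RI\oplus\mathcal J$ we get $\mathcal L(Z_{\mathbb C})=\mathbb CI\oplus\mathcal J_{\mathbb C}$.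

For $A,B\in\mathcal J$, $I+A+iB$ acts on the real space $Z\times Z$ as $\begin{pmatrix}I+A&-B\\B&I+A\end{pmatrix}$. With $C(I+A)=I-f$, $f$ of finite rank,
$$\begin{pmatrix}I&0\\-BC&I\end{pmatrix}\begin{pmatrix}I+A&-B\\B&I+A\end{pmatrix}=\begin{pmatrix}I+A&-B\\Bf&I+A+BCB\end{pmatrix}.$$
The first factor is invertible. The right side is upper triangular modulo finite rank, and its diagonal entries are Fredholm, since $A$ and $A+BCB$ lie in $\mathcal J$. So it is Fredholm by (1.1), and hence $I+A+iB$ is Fredholm. Dividing by $\lambda$, all $\lambda I+S$ with $\lambda\in\mathbb C\setminus\{0\}$, $S\in\mathcal J_{\mathbb C}$ are Fredholm, of index $0$ by the path $\lambda I+sS$, $0\le s\le1$.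

**Step 7: proof of 2.** With Step 6 in place, the arguments of Step 5 apply. If $S\in\mathcal J_{\mathbb C}$ were $\Phi_+$, then $\operatorname{ind}S=\operatorname{ind}(S-sI)=0$ for small $s\ne0$, so $US=I-f$ with $f$ of finite rank, and $I-US=f$ would be Fredholm by Step 6, which is impossible. So $\Phi_+(Z_{\mathbb C})=\{\lambda I+S:\lambda\ne0,\ S\in\mathcal J_{\mathbb C}\}$, hence $\mathcal J_{\mathbb C}\subseteq P\Phi_+(Z_{\mathbb C})$. For $\lambda\ne0$ the operator $\lambda I+S$ is not in $P\Phi_+(Z_{\mathbb C})$, since adding it to $-(\lambda I+S)\in\Phi_+$ gives $0$. So $P\Phi_+(Z_{\mathbb C})=\mathcal J_{\mathbb C}$ and $\mathcal L(Z_{\mathbb C})=\mathbb CI\oplus P\Phi_+(Z_{\mathbb C})$.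

Since $K|_N=0$ and $pK=K_Rp$, we have $V_K=0$ and $D_K=K_R$, which has zero diagonal. So $K\in\mathcal J$ and $K_{\mathbb C}\in\mathcal J_{\mathbb C}=P\Phi_+(Z_{\mathbb C})$. Moreover $K_{\mathbb C}^{m-1}\notin SS(Z_{\mathbb C})$, as it is bounded below on the complexification of the subspace used for (5.4).

Finally, let $\lambda I+S$, $S\in\mathcal J_{\mathbb C}$, be idempotent. Comparing scalar parts, $\lambda^2=\lambda$. If $\lambda=0$, then $S$ is idempotent and $I-S$ is Fredholm by Step 6; its kernel is the range of $S$, so $S$ has finite rank. If $\lambda=1$, the complementary idempotent $-S$ has finite rank by the same argument. So every projection on $Z_{\mathbb C}$ has finite-dimensional range or kernel, and $Z_{\mathbb C}$ is indecomposable. $\square$
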